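# Finite unions of sets of semisimplicity

## 1. A Jordan block made of isometries

Take the matrix $S=\begin{pmatrix}1&1\\0&1\end{pmatrix}=I+N$ with $N^2=0$, $N\ne 0$. Its powers are $S^n=I+nN$, so in any norm $\|S^n\|\ge n\|N\|-\|I\|\to\infty$. No norm on $\mathbf C^2$ makes $S$ an isometry: in dimension two, isometries do not form Jordan blocks. In infinite dimension they can, and here is an example on $\mathbf R^3$.

Let $d\omega$ be the normalized surface measure on the unit sphere $S^2\subset\mathbf R^3$. For $\rho>0$ put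
$$\varphi_\rho(x)=\int_{S^2}e^{i\rho x\cdot\omega}\,d\omega=\frac{\sin(\rho|x|)}{\rho|x|},\qquad \varphi=\varphi_1,\qquad \psi(x)=\frac{\partial}{\partial\rho}\varphi_\rho(x)\Big|_{\rho=1}=\cos|x|-\frac{\sin|x|}{|x|}.$$
(By rotation invariance the first integral is $\frac12\int_{-1}^1e^{i\rho|x|\tau}d\tau$.) These functions are bounded. The function $\varphi_\rho$ is $\rho$-Lipschitz and $\psi$ is $2$-Lipschitz, so all of them lie in $BUC(\mathbf R^3)$, the space of bounded uniformly continuous functions with the sup norm. The translations $(L(g)\eta)(x)=\eta(x+g)$ are invertible isometries of this space, and $g\mapsto L(g)\eta$ is norm continuous. For $f\in L^1(\mathbf R^3)$ write $\hat f(\xi)=\int f(g)e^{ig\cdot\xi}dg$ and, if $u=\hat f$, write $u(L)=\int f(g)L(g)\,dg$.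

Let $f$ be a Schwartz function and $u=\hat f$. Then
$$(u(L)\varphi_\rho)(x)=\int f(g)\int_{S^2}e^{i\rho(x+g)\cdot\omega}\,d\omega\,dg=\int_{S^2}u(\rho\omega)\,e^{i\rho x\cdot\omega}\,d\omega.\tag{1}$$
Since $|\partial_\rho\varphi_\rho|\le 2/\rho$, we may differentiate under the integral $\int f(g)\varphi_\rho(x+g)\,dg$ at $\rho=1$:
$$(u(L)\psi)(x)=\int_{S^2}\frac{\partial}{\partial\rho}\Big[u(\rho\omega)e^{i\rho x\cdot\omega}\Big]_{\rho=1}d\omega.\tag{2}$$

Now choose $u\in C_c^\infty(\mathbf R^3)$ with $u(\xi)=|\xi|^2-1$ near $S^2$. By (1), $u(L)\varphi=0$. In (2) the radial derivative of $u$ on $S^2$ is $2$ and $u=0$ there, so $u(L)\psi=2\varphi$. Let $X$ be the closed linear span of all translates of $\varphi$ and $\psi$, and $N=u(L)|_X$. Since $u(L)$ commutes with translations,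
$$N\varphi=0,\qquad N\psi=2\varphi,\qquad N^2=0,\qquad N\neq0.$$
This is a Jordan block, produced by a group of isometries. Moreover (1) and (2) show that a function $v\in C_c^\infty$ that vanishes near $S^2$ gives $v(L)|_X=0$. So all frequencies of $X$ lie on the sphere, the function $u$ vanishes on the sphere, and still $u(L)|_X\ne0$.

So some sets of frequencies, like $S^2$, allow isometric representations with nilpotent elements in the algebra they generate. Call a set good if this cannot happen. We ask whether the union of two good sets is good. The rest of the lecture makes this precise and proves that the answer is yes.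

## 2. Spectrum, radical and sets of semisimplicity

Let $G$ be a locally compact abelian group, written additively, with Haar measure $dg$ and dual group $\Gamma$ (continuous characters $\chi:G\to\mathbf T$). For $f\in L^1(G)$ put $\hat f(\chi)=\int_Gf(g)\chi(g)\,dg$.

**Definition (isometric representation).** An isometric representation of $G$ on a Banach space $X$ is a homomorphism $T$ from $G$ into the invertible isometries of $X$ such that $g\mapsto T(g)x$ is continuous for each $x\in X$. For $f\in L^1(G)$ put $\hat f(T)=\int_Gf(g)T(g)\,dg$ (strong integral).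

For $T=\chi$ on $X=\mathbf C$ this gives $\hat f(T)=\hat f(\chi)$. Let $\mathcal A(T)$ be the operator-norm closure of $\{\hat f(T):f\in L^1(G)\}$. It is a commutative Banach algebra; $\mathcal R(\mathcal A(T))$ denotes its Jacobson radical.

**Definition (spectrum).** $Sp(T)=\{\chi\in\Gamma:\hat f(\chi)=0\text{ for all }f\in L^1(G)\text{ with }\hat f(T)=0\}$.

Being an intersection of zero sets of continuous functions, $Sp(T)$ is closed. For instance, let $G=\mathbf Z$, so $\Gamma$ is the unit circle with $\chi_\lambda(n)=\lambda^n$, and let $T(n)=\operatorname{diag}(\lambda_1^n,\lambda_2^n)$ on $\mathbf C^2$. Then $\hat f(T)=\operatorname{diag}(\hat f(\chi_{\lambda_1}),\hat f(\chi_{\lambda_2}))$ vanishes exactly when $\hat f$ vanishes at both points, and $Sp(T)=\{\lambda_1,\lambda_2\}$.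

**Definition ($S_3$-set).** A closed set $\Lambda\subset\Gamma$ is a set of semisimplicity, or $S_3$-set, if $\mathcal R(\mathcal A(T))=\{0\}$ for every isometric representation $T$ of $G$ on any Banach space with $Sp(T)\subset\Lambda$.

Closed subsets of $S_3$-sets are $S_3$-sets, directly from the definition. We shall check in Section 3 that single points are $S_3$-sets and that $S^2\subset\mathbf R^3$ is not.

**Theorem A.** Let $G$ be any locally compact abelian group. If $\Lambda_1,\Lambda_2\subset\Gamma$ are $S_3$-sets, then $\Lambda_1\cup\Lambda_2$ is an $S_3$-set. Hence every finite union of $S_3$-sets is an $S_3$-set.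

The problem, posed in "Sets of Semisimplicity", comes with a partial result: the union of two $S_3$-sets is an $S_3$-set if $\Lambda_1\cap\Lambda_2$ is scattered, meaning that each of its nonempty subsets has an isolated point. (A convergent sequence together with its limit is scattered; a Cantor set is not.) The proof below does not use this result. Three companions of Theorem A, called B, C and D, are stated and proved in Sections 9 and 10.

## 3. Five tools

Let $A(\Gamma)=\{\hat f:f\in L^1(G)\}$ with $\|\hat f\|=\|f\|_1$ (the Fourier transform is injective on $L^1$). For $u=\hat f$ write $u(T)=\hat f(T)$. The map $u\mapsto u(T)$ is an algebra homomorphism and $\|u(T)\|\le\|u\|$. The characters (nonzero multiplicative functionals) of $A(\Gamma)$ are the evaluations at points of $\Gamma$. All supports are closed supports. For closed $E\subset\Gamma$ let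
$$j(E)=\{u\in A(\Gamma):\operatorname{supp}u\text{ is compact and disjoint from }E\}.$$

**(F1) Approximate identities.** There are $e_\alpha\in L^1(G)$, $e_\alpha\ge0$, $\int e_\alpha=1$, with supports shrinking to the neutral element, that form an approximate identity of $L^1(G)$. Since $\|\hat e_\alpha(T)x-x\|\le\sup_{g\in\operatorname{supp}e_\alpha}\|T(g)x-x\|$, we have $\hat e_\alpha(T)\to I$ strongly. Functions of compact support are dense in $A(\Gamma)$. Consequently, if $w(T)x=0$ for every $w\in A(\Gamma)$ of compact support, then $\hat e_\alpha(T)x=0$ for all $\alpha$, and $x=0$. Likewise, if $b\in L(X)$ and $b\,w(T)=0$ for all such $w$, then $b=0$. In particular, if $h\in A(\Gamma)$ and $(w-wh)(T)x=0$ for all such $w$, then $h(T)x=x$.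

**(F2) Cut-offs.** If $P\subset U\subset\Gamma$ with $P$ compact and $U$ open, there is $h\in A(\Gamma)$ with $0\le h\le1$, $h=1$ on $P$ and compact support in $U$. Take $h=|V|^{-1}1_{P+V}*1_V$ with $V$ a compact symmetric neighborhood of $0$ such that $P+V+V\subset U$. At $\chi\in P$ the value is $|V|^{-1}|(P+V)\cap(\chi+V)|=1$, and the support lies in $P+V+V$. Replacing $P$ by a compact neighborhood of $P$ in $U$, we may have $h=1$ near $P$. By Plancherel, $1_{P+V}=\hat a$ and $1_V=\hat b$ with $a,b\in L^2(G)$, so $h=|V|^{-1}\widehat{ab}$ and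
$$\|h\|\le|V|^{-1}\|a\|_2\|b\|_2=(|P+V|/|V|)^{1/2}.\tag{3}$$
For a point there is a uniform bound: if $\chi_0\in U$, there is $v\in A(\Gamma)$ with $v=1$ near $\chi_0$, compact support in $U$, and $\|v\|\le2$. Indeed, choose a compact symmetric neighborhood $V$ of $0$ with $\chi_0+V+V+V\subset U$, then a compact neighborhood $P_0\subset V$ of $0$ with $|P_0+V|\le4|V|$ (outer regularity), and use (3) with $P=\chi_0+P_0$.

**(F3) Spectrum through $j(E)$.** For closed $E$: $Sp(T)\subset E$ if and only if $u(T)=0$ for all $u\in j(E)$.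

*Proof.* Let $I=\{u\in A(\Gamma):u(T)=0\}$, an ideal with set of common zeros $Sp(T)$. Suppose $Sp(T)\subset E$, $u\in j(E)$, $C=\operatorname{supp}u$. For each $\chi\in C$ some element of $I$ is nonzero at $\chi$. By compactness finitely many $p_i\in I$ have no common zero on $C$. As $A(\Gamma)$ is closed under conjugation, $p=\sum\bar p_ip_i\in I$, and $p>0$ on $C$. The algebra $A(\Gamma)/\{v:v|_C=0\}$ has a unit by (F2), and its characters are the points of $C$, because for $\chi\notin C$ (F2) gives $v$ with $v|_C=0$ and $v(\chi)=1$. So $p$ is invertible in it: there is $k\in A(\Gamma)$ with $kp=1$ on $C$. Then $u=ukp\in I$. Conversely, if $j(E)\subset I$ and $\chi\notin E$, (F2) gives $u\in j(E)$ with $u(\chi)=1$, so $\chi\notin Sp(T)$. $\square$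

**(F4) Finding radical elements.** In a commutative Banach algebra the radical is the common kernel of all characters, and equals the set of quasinilpotent elements. A character $\theta$ of $\mathcal A(T)$ induces a nonzero character of $L^1(G)$ that vanishes on $\{f:\hat f(T)=0\}$; so there is $\chi\in Sp(T)$ with $\theta(u(T))=u(\chi)$ for all $u\in A(\Gamma)$. Hence, if $r=\lim u_n(T)$ in norm and $\sup_\Gamma|u_n|\to0$, then every character vanishes at $r$, and $r\in\mathcal R(\mathcal A(T))$.

**(F5) Subspaces and quotients.** Let $Y\subset X$ be closed and $T$-invariant. Each $T(g)$ and its inverse $T(-g)$ induce contractions on $Y$ and $X/Y$, so $T|_Y$ and the quotient representation $T_{X/Y}$ are isometric. Passing to $Y$ or to $X/Y$ is a contractive homomorphism that takes $u(T)$ to $u(T|_Y)$, respectively $u(T_{X/Y})$. So an element $r\in\mathcal R(\mathcal A(T))$ induces quasinilpotent elements of $\mathcal A(T|_Y)$ and $\mathcal A(T_{X/Y})$. If $Sp(T|_Y)$ lies in an $S_3$-set, then $rY=0$. If $Sp(T_{X/Y})$ lies in an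 $S_3$-set, then $rX\subset Y$.

**A point is an $S_3$-set.** Let $Sp(T)\subset\{\chi_0\}$, $X\ne0$. Recall the textbook theorem that points are sets of spectral synthesis: every $u\in A(\Gamma)$ with $u(\chi_0)=0$ is a limit in $A(\Gamma)$ of elements of $j(\{\chi_0\})$. With (F3), $u(T)=0$ for all such $u$. Fix $h\in A(\Gamma)$ with $h(\chi_0)=1$; then $u(T)=u(\chi_0)h(T)$ for all $u$. Taking $u=\hat e_\alpha$, for which $\hat e_\alpha(\chi_0)\to1$, we get $h(T)=I$. So $\mathcal A(T)=\mathbf CI$ is semisimple.

**The sphere is not.** In Section 1 let $v\in j(S^2)$ be arbitrary. Choose $v'\in C_c^\infty$ with $v'=1$ on $\operatorname{supp}v$ and $v'=0$ near $S^2$. Then $v=vv'$ and $v(L)|_X=v(L)v'(L)|_X=0$. So $Sp(L|_X)\subset S^2$ by (F3), while $N\in\mathcal A(L|_X)$ is nonzero with $N^2=0$, hence in the radical.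

## 4. The radical over a union has square zero

For a representation $T$ on $X$ and closed $F\subset\Gamma$ put
$$Y_F=\{u(T)x:u\in j(F),\,x\in X\},\qquad X_F=\overline{Y_F},\qquad X^F=\{x\in X:u(T)x=0\text{ for all }u\in j(F)\}.$$
Roughly, $X_F$ is what can be approximated by vectors with frequencies away from $F$, and $X^F$ consists of the vectors with frequencies in $F$. In the example $T(n)=\operatorname{diag}(\lambda_1^n,\lambda_2^n)$ with $\lambda_1\neq\lambda_2$ and $F=\{\lambda_1\}$, one finds $X_F=\mathbf Ce_2$ and $X^F=\mathbf Ce_1$.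

The set $Y_F$ is a linear subspace: for $u_1,u_2\in j(F)$ choose by (F2) $h\in j(F)$ with $h=1$ on $\operatorname{supp}u_1\cup\operatorname{supp}u_2$; then $u_1(T)x_1+u_2(T)x_2=h(T)\big(u_1(T)x_1+u_2(T)x_2\big)$. It is $T$-invariant, because $T(g)u(T)x=u(T)T(g)x$. So $X_F$ is a closed invariant subspace.

**Lemma 1.** Let $\Lambda_1,\Lambda_2$ be $S_3$-sets, $Sp(T)\subset\Lambda_1\cup\Lambda_2$, $r\in\mathcal R(\mathcal A(T))$ and $Y=X_{\Lambda_2}$. Then

1. $Sp(T|_Y)\subset\Lambda_1$ and $rY=0$;
2. $rX\subset Y$ (so $r^2=0$);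
3. every $y=rx$ lies in $X_{\Lambda_2}\cap X^{\Lambda_2}$;
4. every $y=rx$ satisfies $u(T)y=0$ for all $u\in j(\Lambda_1\cap\Lambda_2)$.

*Proof.* (1) If $v\in j(\Lambda_1)$ and $u\in j(\Lambda_2)$, then $vu\in j(\Lambda_1\cup\Lambda_2)$, so $v(T)u(T)=0$ by (F3). Thus $v(T)$ kills $Y_{\Lambda_2}$ and its closure $Y$. By (F3) for $T|_Y$, $Sp(T|_Y)\subset\Lambda_1$, and (F5) gives $rY=0$.

(2) If $u\in j(\Lambda_2)$, then $u(T)X\subset Y$, so $u(T_{X/Y})=0$. By (F3), $Sp(T_{X/Y})\subset\Lambda_2$, and (F5) gives $rX\subset Y$.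

(3) By (2), $y\in X_{\Lambda_2}$. For $u\in j(\Lambda_2)$ we have $u(T)y=r\,u(T)x=0$, since $u(T)x\in Y$ and $rY=0$.

(4) By (3), $y$ is killed by $u(T)$ for $u\in j(\Lambda_2)$; by (1) and $y\in Y$, also for $u\in j(\Lambda_1)$. Let $u\in j(\Lambda_1\cap\Lambda_2)$ and $C=\operatorname{supp}u$. The compact sets $C\cap\Lambda_1$ and $C\cap\Lambda_2$ are disjoint. By (F2) choose $h\in A(\Gamma)$ with $h=1$ near $C\cap\Lambda_1$ and compact support disjoint from $C\cap\Lambda_2$. Then $u-hu\in j(\Lambda_1)$ and $hu\in j(\Lambda_2)$, so $u(T)y=0$. $\square$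

So the radical acts like a strictly triangular $2\times2$ block, and the whole question is whether $y=rx$ must be $0$. Two cases can be finished by hand.

**Disjoint sets.** If $\Lambda_1\cap\Lambda_2=\emptyset$, then $j(\Lambda_1\cap\Lambda_2)$ consists of all $u\in A(\Gamma)$ of compact support. By Lemma 1(4) and (F1), $y=0$. So $\Lambda_1\cup\Lambda_2$ is an $S_3$-set. In particular finite sets are $S_3$-sets.

**One common point.** Let $\Lambda_1\cap\Lambda_2=\{\chi_0\}$. By Lemma 1(3) there are $x_n=u_n(T)z_n\to y$ with $u_n\in j(\Lambda_2)$. Since $\chi_0\notin\operatorname{supp}u_n$, (F2) gives $v_n$ of compact support with $v_n=1$ near $\chi_0$, $\operatorname{supp}v_n\cap\operatorname{supp}u_n=\emptyset$ and $\|v_n\|\le2$. Then $v_n(T)x_n=0$. For $w$ of compact support, $w-wv_n\in j(\{\chi_0\})$, so $(w-wv_n)(T)y=0$ by Lemma 1(4), and (F1) gives $v_n(T)y=y$. Hence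
$$\|y\|=\|v_n(T)(y-x_n)\|\le2\|y-x_n\|\to0,$$
so $y=0$ and $r=0$.

## 5. Spheres of radius close to one, and the limits of cut-offs

The natural plan is to repeat the last computation with larger intersections: find $v_n=1$ near the frequencies of $y$, with $v_nu_n=0$ and $\sup\|v_n\|<\infty$. The bound on the norms is what is lost. Section 1 shows this concretely. Let $X=BUC(\mathbf R^3)$, $T=L$, $F=S^2$.

First, $\varphi\in X^F$: for $v\in j(S^2)$ write $v=vv'$ as in Section 3, and (1) gives $v'(L)\varphi=0$. Next, for $\rho\ne1$, $\varphi_\rho\in Y_F$: take $u\in C_c^\infty$ with $u=1$ near $\rho S^2$ and $u=0$ near $S^2$; by (1), $u(L)\varphi_\rho=\varphi_\rho$. Finally, $\varphi_\rho(x)=\varphi(\rho x)\to\varphi(x)$ uniformly as $\rho\to1$: for $|x|\le R$ the difference is at most $|\rho-1|R$, and for $|x|\ge R$, $\rho\ge\frac12$ it is at most $3/R$. Therefore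
$$0\ne\varphi\in X_F\cap X^F .$$
If $v\in C_c^\infty$ equals $1$ on $S^2$ and $0$ on $\rho S^2$, then $v(L)\varphi=\varphi$ and $v(L)\varphi_\rho=0$ by (1), so $1=\|\varphi\|\le\|v\|\,\|\varphi-\varphi_\rho\|$. Every such cut-off has norm at least $1/\|\varphi-\varphi_\rho\|$, which tends to infinity as $\rho\to1$.

So a nonzero vector can lie in $X_F\cap X^F$ in general, and to exclude it we must use that $\Lambda_1$ is an $S_3$-set once more. It is no use to apply the definition to the given representation alone. For the translations on $X=BUC(\mathbf R^3)$ we have $\|\hat f(L)\|=\|f\|_1$ (look at $(\hat f(L)\eta)(0)=\int f\eta$ for $\eta$ in the unit ball of $X$), so $\mathcal A(L)$ is a copy of $L^1(\mathbf R^3)$, which is semisimple; nevertheless $\varphi\in X_F\cap X^F$. The nilpotent element appears only in another representation, which has to be built from $y$ and the approximating vectors.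

## 6. Difference quotients

Section 1 suggests how to build it. With $u(\xi)=|\xi|^2-1$ near $S^2$ and $\rho$ close to $1$, (1) gives $u(L)\varphi_\rho=(\rho^2-1)\varphi_\rho$ and $u(L)\varphi=0$, so
$$u(L)\,\frac{\varphi_\rho-\varphi}{\rho-1}=(\rho+1)\varphi_\rho\longrightarrow2\varphi\qquad(\rho\to1).$$
The function $\psi$, on which the Jordan block acts, is the pointwise limit of these difference quotients. The operator has a small value on $\varphi_\rho$, the value $0$ on $\varphi$, and dividing $\varphi_\rho-\varphi$ by the small value makes $\varphi$ visible. We imitate this for a general vector of $X_F\cap X^F$.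

**Proposition 2.** Let $\Lambda$ be an $S_3$-set, $T$ an isometric representation on $X$ with $Sp(T)\subset\Lambda$, and $F\subset\Gamma$ closed. Then $X_F\cap X^F=\{0\}$.

Before the proof, here is its plan with all errors ignored. Let $0\ne y\in X_F\cap X^F$ and let $x_m\to y$ very fast, $x_m\in Y_F$. Put $s=\sum_m\delta_m^{-1}(x_m-y)$ with $\delta_m\to0$. Choose cut-offs $h_1,h_2,\dots\in j(F)$, growing toward $F$, with $h_i(T)x_m=x_m$ for $i\ge m$. We have $h_i(T)y=0$; and for $i<m$ we have $h_i(T)x_m=h_i(T)(x_m-y)\approx0$ if $x_m$ is chosen very close to $y$ after $h_i$. So $k_n=h_n-h_{n-1}$ picks the $n$-th layer: $k_n(T)x_m\approx0$ for $m\ne n$, and $k_n(T)x_n\approx y$. Hence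
$$\delta_nk_n(T)s\approx y\quad\text{for every }n,\qquad\text{while}\quad\sup_\Gamma|\delta_nk_n|\le\delta_n\to0 .$$
If the operators $\delta_nk_n(T)$ converged in norm, (F4) would give a radical element that sends $s$ to $y$. On $X$ they need not converge. But the differences $d_n=\delta_nk_n-\delta_{n+1}k_{n+1}$ satisfy $d_n(T)s\approx y-y=0$. So we change the norm on the cyclic subspace of $s$ to force $\|d_n\|\le\varepsilon_n$ with $\sum\varepsilon_n<\infty$: take the supremum of the norms of all images under products of the $d_n/\varepsilon_n$. What must be checked is that $s$ has finite new norm. For single factors this is the cancellation $y-y$. For products of two or more factors it comes from $\delta_n$ being small compared with $\varepsilon_n$: we take $\varepsilon_n=2^{-n}$ and $\delta_n=4^{-n}$, so that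
$$\delta_n/\varepsilon_n=2^{-n}\le\tfrac12,\qquad\delta_n/\varepsilon_n^2=1.\tag{4}$$

## 7. Proof of Proposition 2

Suppose $0\ne y\in X_F\cap X^F$. We construct an isometric representation $T'$ with $Sp(T')\subset\Lambda$ and $\mathcal A(T')$ not semisimple, a contradiction.

Let $A^+=A(\Gamma)\oplus\mathbf C1$ with a new unit adjoined (even if $\Gamma$ is compact), norm $\|u\|+|\lambda|$, and $(u+\lambda1)(T)=u(T)+\lambda I$; again $\|a(T)\|\le\|a\|$ for $a\in A^+$. The characters of $A^+$ are $u+\lambda1\mapsto u(\chi)+\lambda$ for $\chi\in\Gamma$, and the extra one $u+\lambda1\mapsto\lambda$.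

**Step 1. The layers.** This step fixes the algebra of the cut-offs; the quantitative choice of $x_m$ follows in Step 2. Put $h_0=0$. We shall choose inductively, for $m=1,2,\dots$, first a vector $x_m=u_m(T)z_m\in Y_F$ with $u_m\in j(F)$, and then, by (F2), a function $h_m\in j(F)$ with $0\le h_m\le1$ and
$$h_m=1\quad\text{on}\quad\operatorname{supp}h_{m-1}\cup\operatorname{supp}u_m .$$
The supports of the $h_m$ increase, so $h_mh_i=h_i$ for $i<m$. Also $h_mu_m=u_m$, and for $i>m$, $h_iu_m=h_ih_mu_m=h_mu_m=u_m$. Since $y\in X^F$ and $h_i\in j(F)$, we have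
$$h_i(T)x_m=x_m\quad(i\ge m),\qquad h_i(T)y=0\quad(\text{all }i).\tag{5}$$
Put
$$k_n=h_n-h_{n-1}=h_n(1-h_{n-1}),\qquad d_n=\delta_nk_n-\delta_{n+1}k_{n+1}\qquad(n\ge1).$$
The second form of $k_n$ shows $0\le k_n\le1$ on $\Gamma$. Let $Q$ be the set of finitely supported sequences $l=(l_n)_{n\ge1}$ of nonnegative integers, and
$$q_l=\prod_n(d_n/\varepsilon_n)^{l_n}\in A^+,\qquad q_0=1 .$$

**Step 2. Truncated products and the choice of $x_m$.** On $x_m$ the functions $h_i$ with $i\ge m$ act as $1$. So on $x_m$ each $q_l$ acts through a simpler element that involves only $h_1,\dots,h_{m-1}$. The purpose of this step is to bound these simpler elements before $x_m$ is chosen, uniformly in $l$.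

Regard $d_n=\delta_n(h_n-h_{n-1})-\delta_{n+1}(h_{n+1}-h_n)$ as a polynomial in the letters $h_1,h_2,\dots$, and let $d_n^{(m)}$ be the result of substituting $h_i:=1$ for all $i\ge m$. Under this substitution $k_n$ is unchanged for $n\le m-1$, $k_m$ becomes $1-h_{m-1}$, and $k_n$ becomes $0$ for $n>m$. Therefore
$$d_n^{(m)}=d_n\ (n\le m-2),\qquad d_{m-1}^{(m)}=\delta_{m-1}k_{m-1}-\delta_m(1-h_{m-1}),\qquad d_m^{(m)}=\delta_m(1-h_{m-1}),\qquad d_n^{(m)}=0\ (n>m).$$
Put $q_l^{(m)}=\prod_n(d_n^{(m)}/\varepsilon_n)^{l_n}$. These depend only on $h_1,\dots,h_{m-1}$.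

At a point of $\Gamma$, each $d_n^{(m)}$ is a difference of two numbers in $[0,\delta_n]$, because $0\le k_i\le1$, $0\le1-h_{m-1}\le1$ and $\delta_{n+1}\le\delta_n$. So $|d_n^{(m)}|\le\delta_n$ on $\Gamma$. At the extra character all $h_i$ become $0$, and
$$d_n^{(m)}\text{ takes the value } 0\ (n\le m-2),\quad-\delta_m\ (n=m-1),\quad\delta_m\ (n=m),\quad0\ (n>m).\tag{6}$$
Again the absolute value is at most $\delta_n$. Hence the spectral radius of $d_n^{(m)}/\varepsilon_n$ in $A^+$ is at most $\delta_n/\varepsilon_n\le\frac12$, and its powers tend to $0$ in norm; in particular they are bounded. For fixed $m$ only $n\le m$ matter, since $q_l^{(m)}=0$ as soon as $l_n\ne0$ for some $n>m$. So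
$$\sup_{l\in Q}\|q_l^{(m)}\|\le\prod_{n\le m}\ \sup_{j\ge0}\big\|(d_n^{(m)}/\varepsilon_n)^j\big\|<\infty .$$
Therefore
$$K_m=\max\Big(\sup_{l\in Q}\|q_l^{(m)}\|,\ \|1-h_{m-1}\|,\ \|k_1\|,\dots,\|k_{m-1}\|\Big)<\infty .$$
We have $K_m\ge1$ because $q_0^{(m)}=1$, and $K_m$ is determined by $h_1,\dots,h_{m-1}$. Since $y\in\overline{Y_F}$, we may now choose $x_m\in Y_F$ such that
$$w_m:=x_m-y\qquad\text{satisfies}\qquad\|w_m\|\le2^{-m}\delta_m/K_m,\tag{7}$$
and then choose $h_m$ as in Step 1. This completes the induction. Put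
$$s=\sum_m\delta_m^{-1}w_m .$$
By (7) the series converges absolutely and $\|s\|\le1$.

**Step 3. $M:=\sup_{l\in Q}\|q_l(T)s\|<\infty$.** This says that $s$ has finite norm in the new space. For $l=0$ we have $\|s\|\le1$. Let $l\ne0$. By (5), $d_n(T)y=0$ for all $n$, so $q_l(T)y=0$. Using (5) again,
$$q_l(T)w_m=q_l(T)x_m=q_l^{(m)}(T)x_m=q_l^{(m)}(T)w_m+q_l^{(m)}(T)y=q_l^{(m)}(T)w_m+c_m(l)\,y .$$
Here the second equality holds because $h_i(T)x_m=x_m$ for $i\ge m$ and all operators commute. The number $c_m(l)$ is obtained from $q_l^{(m)}$ by substituting $h_i=0$ for $i<m$, because $h_i(T)y=0$; that is, it is the value of $q_l^{(m)}$ at the extra character. By (6), $c_m(l)=0$ if $l_n\ne0$ for some $n\notin\{m-1,m\}$, and otherwise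
$$c_m(l)=\Big(\frac{\delta_m}{\varepsilon_m}\Big)^{l_m}\Big(\frac{-\delta_m}{\varepsilon_{m-1}}\Big)^{l_{m-1}},\tag{8}$$
where for $m=1$ the second factor is absent. Summing over $m$,
$$q_l(T)s=\sum_m\delta_m^{-1}q_l^{(m)}(T)w_m+\Big(\sum_m\delta_m^{-1}c_m(l)\Big)y .$$
The first sum has norm at most $\sum_m\delta_m^{-1}K_m\|w_m\|\le\sum_m2^{-m}=1$. In the second sum, $c_m(l)\ne0$ forces the support of $l$ to lie in $\{m-1,m\}$, so $m\in\{n,n+1\}$ for any $n$ with $l_n\neq0$; at most two values of $m$ contribute.

If $\sum_nl_n=1$, say $q_l=d_n/\varepsilon_n$, the contributions are $\delta_n^{-1}\cdot\delta_n/\varepsilon_n=\varepsilon_n^{-1}$ from $m=n$ and $\delta_{n+1}^{-1}\cdot(-\delta_{n+1}/\varepsilon_n)=-\varepsilon_n^{-1}$ from $m=n+1$. They cancel. This is the relation "$y-y=0$" of the plan.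

If $\sum_nl_n\ge2$, then, because $\delta_m/\varepsilon_{m-1}\le\delta_m/\varepsilon_m\le1$, (8) and (4) give
$$|\delta_m^{-1}c_m(l)|\le\delta_m^{-1}(\delta_m/\varepsilon_m)^2=\delta_m/\varepsilon_m^2=1 .$$

In all cases $\|q_l(T)s\|\le1+2\|y\|$.

**Step 4. $\delta_nk_n(T)s\to y$.** This will show that the limit operator is not zero. By (5), $k_n(T)y=0$. We compute $k_n(T)w_m=k_n(T)x_m$.

For $m<n$: $k_n(T)x_m=h_n(T)x_m-h_{n-1}(T)x_m=x_m-x_m=0$.

For $m=n$: $k_n(T)x_n=x_n-h_{n-1}(T)x_n=(1-h_{n-1})(T)(w_n+y)=(1-h_{n-1})(T)w_n+y$, and $\|(1-h_{n-1})(T)w_n\|\le K_n\|w_n\|$.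

For $m>n$: $\|k_n(T)w_m\|\le\|k_n\|\|w_m\|\le K_m\|w_m\|$, since $n\le m-1$.

Therefore
$$\|\delta_nk_n(T)s-y\|\le\delta_n\sum_{m\ge n}\delta_m^{-1}K_m\|w_m\|\le\delta_n\sum_{m\ge n}2^{-m}\le\delta_n\to0 .$$

**Step 5. The new representation.** We now realize the new norm. In $\ell^\infty(Q,X)$ consider the elements
$$v_u=\big(u(T)q_l(T)s\big)_{l\in Q},\qquad u\in A(\Gamma).$$
By Step 3, $\|v_u\|\le M\|u\|$. Let $X'$ be the closure of the linear space $\{v_u:u\in A(\Gamma)\}$, and let $T'(g)$ be the coordinatewise action of $T(g)$, restricted to $X'$. If $u=\hat f$, then $T(g)u(T)=\int f(t)T(t+g)\,dt$, so $T'(g)v_u=v_{u_g}$ with $u_g=\widehat{f(\cdot-g)}$. Hence $X'$ is invariant under all $T'(g)$. Each $T'(g)$ is isometric with inverse $T'(-g)$. Strong continuity holds on the dense set of the $v_u$, because $\|T'(g)v_u-v_u\|\le M\|f(\cdot-g)-f\|_1\to0$ as $g\to0$; since the $T'(g)$ are isometries, it holds on $X'$.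

The coordinate maps are continuous and intertwine $T'$ with $T$, so $u(T')(\xi_l)_l=(u(T)\xi_l)_l$ on $X'$. Thus $u(T)=0$ implies $u(T')=0$, and
$$Sp(T')\subset Sp(T)\subset\Lambda .$$

**Step 6. A nonzero radical element.** From $d_nq_l=\varepsilon_nq_{l+1_n}$, with $1_n$ the $n$-th unit sequence, the $l$-th coordinate of $d_n(T')v_u$ is $\varepsilon_n$ times the $(l+1_n)$-th coordinate of $v_u$. So $\|d_n(T')v_u\|\le\varepsilon_n\|v_u\|$, and by density
$$\|d_n(T')\|\le\varepsilon_n .$$
Put $r_n=\delta_nk_n\in A(\Gamma)$. Since $r_n-r_{n+1}=d_n$ and $\sum\varepsilon_n<\infty$, the operators $r_n(T')$ converge in norm to some $r\in\mathcal A(T')$. As $\sup_\Gamma|r_n|\le\delta_n\to0$, (F4) gives $r\in\mathcal R(\mathcal A(T'))$. By Step 4, the coordinate $l=0$ of $rv_u$ is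
$$\lim_nu(T)\,\delta_nk_n(T)s=u(T)y ,$$
which by (F1) is nonzero for some $u\in A(\Gamma)$. So $r\ne0$, although $Sp(T')\subset\Lambda$ and $\Lambda$ is an $S_3$-set. This contradiction proves Proposition 2. $\square$

## 8. From Proposition 2 to Theorem A

Let $\Lambda_1,\Lambda_2$ be $S_3$-sets, $Sp(T)\subset\Lambda_1\cup\Lambda_2$, $r\in\mathcal R(\mathcal A(T))$, $x\in X$ and $y=rx$. We must show $y=0$. Proposition 2 cannot be applied to $T$, whose spectrum lies only in the union. It can be applied to $T|_Y$ with $Y=X_{\Lambda_2}$, because $Sp(T|_Y)\subset\Lambda_1$ by Lemma 1(1). So we check, for the representation $T|_Y$ and $F=\Lambda_2$, that $y$ lies in both subspaces.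

**Step 1. $y\in Y^{F}$.** By Lemma 1, $y\in Y$ and $u(T)y=0$ for all $u\in j(\Lambda_2)$.

**Step 2. $y\in Y_{(F)}:=\overline{\{u(T)z:u\in j(\Lambda_2),\,z\in Y\}}$.** The point is that $z$ is now restricted to $Y$. Given $u\in j(\Lambda_2)$ and $x'\in X$, choose $h\in j(\Lambda_2)$ with $h=1$ on $\operatorname{supp}u$. Then $u(T)x'=h(T)\big(u(T)x'\big)$ with $u(T)x'\in Y$. So the set $\{u(T)z:u\in j(\Lambda_2),z\in Y\}$ contains $Y_{\Lambda_2}$, which is dense in $Y$. Hence $Y_{(F)}=Y\ni y$.

**Step 3. Conclusion.** Proposition 2, with $\Lambda=\Lambda_1$, $F=\Lambda_2$ and the representation $T|_Y$, gives $y=0$. As $x$ was arbitrary, $r=0$, and $\Lambda_1\cup\Lambda_2$ is an $S_3$-set. Induction on the number of sets gives all finite unions. This proves Theorem A. $\blacksquare$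

## 9. Locally finite unions, and a criterion by functions on $G$

**Theorem B.** If $(\Lambda_i)_{i\in I}$ is a locally finite family of $S_3$-sets (every point of $\Gamma$ has a neighborhood meeting only finitely many $\Lambda_i$), then $\bigcup_i\Lambda_i$ is an $S_3$-set.

*Proof.* The idea is to localize with a compactly supported $u$. By local finiteness $\Lambda=\bigcup_i\Lambda_i$ is closed. Let $Sp(T)\subset\Lambda$ and $r\in\mathcal R(\mathcal A(T))$. Let $u\in A(\Gamma)$ have compact support $C$, and let $Y=\overline{u(T)X}$, a closed invariant subspace. If $v\in j(C\cap\Lambda)$, then $\operatorname{supp}(vu)\subset\operatorname{supp}v\cap C$ is disjoint from $\Lambda$, so $vu\in j(\Lambda)$ and $v(T)u(T)=0$ by (F3). Hence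
$$Sp(T|_{\overline{u(T)X}})\subset\operatorname{supp}u\cap\Lambda .\tag{9}$$
The compact set $C$ meets only finitely many $\Lambda_i$, so $C\cap\Lambda$ is a finite union of closed subsets of $S_3$-sets, hence an $S_3$-set by Theorem A. By (F5), $ru(T)=0$. This holds for all $u$ of compact support, so $r=0$ by (F1). $\square$

For the criterion let $BUC(G)$ be the space of bounded uniformly continuous functions on $G$ and $(L(g)\psi)(t)=\psi(t+g)$, an isometric representation. We say that $\psi\in BUC(G)$ has spectrum in a closed set $E$ if $u(L)\psi=0$ for all $u\in j(E)$. By (F3), applied to the closed translation-invariant subspace $Z_\psi$ generated by $\psi$, this means $Sp(L|_{Z_\psi})\subset E$. So "$\psi$ has compact spectrum contained in $\Lambda\setminus F$" means that $\psi$ has spectrum in some compact set $P\subset\Lambda\setminus F$. In Section 1, $\varphi$ and $\psi$ have spectrum in $S^2$.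

**Theorem C.** Let $F\subset\Lambda\subset\Gamma$ be closed. Then $\Lambda$ is an $S_3$-set if and only if (a) $F$ is an $S_3$-set; (b) every compact subset of $\Lambda\setminus F$ is an $S_3$-set; (c) no nonzero bounded uniformly continuous function on $G$ with spectrum in $F$ is a uniform limit of such functions with compact spectra contained in $\Lambda\setminus F$.

*Proof.* **Step 1. Necessity.** Let $\Lambda$ be an $S_3$-set. Then (a) and (b) concern closed subsets of $\Lambda$. For (c), let $X$ be the closed $L$-invariant space of all $\psi\in BUC(G)$ with spectrum in $\Lambda$; by (F3), $Sp(L|_X)\subset\Lambda$. Let $\psi_n\to\psi$ uniformly, where $\psi$ has spectrum in $F$ and $\psi_n$ has spectrum in a compact $P_n\subset\Lambda\setminus F$. All these functions lie in $X$. By (F2) take $u\in j(F)$ with $u=1$ near $P_n$. For $v\in A(\Gamma)$ of compact support, $v-uv\in j(P_n)$, so $(v-uv)(L)\psi_n=0$. By (F1), $\psi_n=u(L)\psi_n\in X_F$. So $\psi\in X_F$, and $\psi\in X^F$ because its spectrum is in $F$. Proposition 2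 gives $\psi=0$.

**Step 2. Sufficiency: reduction to a vector in $X_F\cap X^F$.** Assume (a), (b), (c), and let $Sp(T)\subset\Lambda$, $r\in\mathcal R(\mathcal A(T))$. For $u\in j(F)$, the argument for (9) gives $Sp(T|_{\overline{u(T)X}})\subset\operatorname{supp}u\cap\Lambda$, a compact subset of $\Lambda\setminus F$. So $ru(T)=0$ by (b) and (F5). Also $u(T)X\subset X_F$ for $u\in j(F)$, so $Sp(T_{X/X_F})\subset F$ by (F3), and $rX\subset X_F$ by (a) and (F5). Let $y=rx$. Then $y\in X_F$, and $u(T)y=ru(T)x=0$ for $u\in j(F)$, so $y\in X^F$.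

**Step 3. Sufficiency: passage to functions.** This step turns $y$ into functions on $G$ to which (c) applies. Write $y=\lim x_n$ with $x_n=u_n(T)z_n$, $u_n\in j(F)$. For $x^*\in X^*$ put
$$\psi_n(g)=\langle T(g)x_n,x^*\rangle,\qquad\psi(g)=\langle T(g)y,x^*\rangle .$$
They are bounded, and uniformly continuous since $|\psi_n(g+t)-\psi_n(g)|\le\|T(t)x_n-x_n\|\,\|x^*\|$, and likewise for $\psi$. Moreover $\sup_G|\psi_n-\psi|\le\|x_n-y\|\,\|x^*\|\to0$. For $v=\hat f$,
$$(v(L)\psi_n)(g)=\int f(t)\langle T(g+t)x_n,x^*\rangle\,dt=\langle T(g)v(T)x_n,x^*\rangle,$$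
and similarly for $\psi$. Since $v(T)y=0$ for $v\in j(F)$, $\psi$ has spectrum in $F$. If $v\in j(\operatorname{supp}u_n\cap\Lambda)$, then $vu_n\in j(\Lambda)$ and $v(T)x_n=(vu_n)(T)z_n=0$; so $\psi_n$ has spectrum in the compact set $\operatorname{supp}u_n\cap\Lambda\subset\Lambda\setminus F$. By (c), $\psi=0$, so $\langle y,x^*\rangle=\psi(0)=0$. As $x^*$ was arbitrary, $y=0$, and $r=0$. $\square$

## 10. A closed countable union that is not an $S_3$-set

**Theorem D.** In Theorem A "finite" cannot be replaced by "countable", even if the union is closed: there are a compact metrizable $\Gamma$ and compact $S_3$-sets $F,L_1,L_2,\dots\subset\Gamma$ such that $E=F\cup\bigcup_nL_n$ is compact but not an $S_3$-set.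

Proposition 2 tells us what to build: a measure $\nu$ on $F$ and measures $\nu_n$ on $L_n$, with $L_n\cap F=\emptyset$, whose Fourier transforms satisfy $\hat\nu_n\to\hat\nu\neq0$ uniformly on $G$. Then $\hat\nu$ is a nonzero vector of $X_F\cap X^F$.

**Step 1. The group.** Let $K=\{0,1\}^{\mathbf N}$ with coin-tossing measure $\mu$, and let $G$ be the discrete multiplicative group of continuous functions $g:K\to\{\pm1\}$. Such functions are locally constant, so $G$ is countable, and its dual $\Gamma$ is compact and metrizable; we write $\Gamma$ additively. For $x\in K$ let $\delta_x\in\Gamma$, $\delta_x(g)=g(x)$. As $g^2=1$ for all $g$, every $\gamma\in\Gamma$ is $\pm1$-valued, so $\Gamma$ is a closed subgroup of $\{\pm1\}^G$ and is totally disconnected. For $g\in G$ the function $u:\gamma\mapsto\gamma(g)$ is a locally constant element of $A(\Gamma)$ (the transform of the unit mass at $g$), and $u(T)=T(g)$. Every locally constant function on $\Gamma$ is a trigonometric polynomial: by compactness it depends only on finitely many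 signs $\gamma(g_1),\dots,\gamma(g_k)$, so it is a polynomial in them, and products of the $\gamma(g_i)$ are again of the form $\gamma(g)$.

**Step 2. A supply of $S_3$-sets.**

**Lemma 3.** If $L\subset\Gamma$ is compact and every continuous $\varphi:L\to\{\pm1\}$ is the restriction to $L$ of $\gamma\mapsto\gamma(g)$ for some $g\in G$, then $L$ is an $S_3$-set.

*Proof.* Let $Sp(T)\subset L$, $X\ne0$. For $V\subset L$ relatively clopen choose a clopen $U\subset\Gamma$ with $U\cap L=V$, and put $e_V=1_U(T)$. A locally constant function that vanishes on $L$ has clopen support disjoint from $L$, so it lies in $j(L)$ and acts as $0$ by (F3). Hence $e_V$ is well defined, the $e_V$ are idempotents, multiplicative and additive in $V$, and $e_L=I$.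

Let $L=\bigsqcup V_j$ be a finite clopen partition. If $c_j=\pm1$, choose $g\in G$ with $\gamma(g)=c_j$ on $V_j$; then $\sum c_je_{V_j}=T(g)$ has norm $1$. The cube of real vectors with $|c_j|\le1$ is the convex hull of the sign vectors, so $\|\sum c_je_{V_j}\|\le1$ for such $c_j$. Splitting into real and imaginary parts, $\|\sum c_je_{V_j}\|\le2\max|c_j|$ for complex $c_j$, where the maximum may be taken over those $j$ with $e_{V_j}\ne0$, since the other $c_j$ may be replaced by $0$. For these $j$ and $d=\sum_ic_ie_{V_i}$ we have $d^ne_{V_j}=c_j^ne_{V_j}$, so $\|d^n\|\ge|c_j|^n$. Therefore the spectral radius satisfies $\operatorname{spr}(d)\ge\frac12\|d\|$.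

Each $T(g)$ equals $e_V-e_{L\setminus V}$ with $V=\{\gamma\in L:\gamma(g)=1\}$. Taking common refinements, every finite linear combination of the $T(g)$ is such a $d$, and these are dense in $\mathcal A(T)$. On a commutative Banach algebra $\operatorname{spr}$ is norm continuous, because $|\operatorname{spr}(a)-\operatorname{spr}(b)|\le\operatorname{spr}(a-b)\le\|a-b\|$. So $\operatorname{spr}(r)\ge\frac12\|r\|$ for all $r\in\mathcal A(T)$, and a quasinilpotent $r$ is $0$. $\square$

The first use is $F=\{\delta_x:x\in K\}$. The map $x\mapsto\delta_x$ is continuous and injective, hence a homeomorphism of $K$ onto $F$. A continuous $\varphi:F\to\{\pm1\}$ is given by the element $g(x)=\varphi(\delta_x)$ of $G$. So $F$ is an $S_3$-set.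

**Step 3. Averaging over finitely many homeomorphisms.** We want to replace a function $\varphi$ on $K$ by nearly its mean, using an average over finitely many measure-preserving homeomorphisms, at a rate that does not depend on $\varphi$. Let $\mathbf F_2$ be the free group on $a,b$. Identify $K$ with $\{0,1\}^{\mathbf F_2}$ by enumerating $\mathbf F_2$. The shifts $(\sigma_cx)(h)=x(c^{-1}h)$ are $\mu$-preserving homeomorphisms of $K$. Put
$$P\varphi=\frac14\sum_{c\in\{a^{\pm1},b^{\pm1}\}}\varphi\circ\sigma_c .$$
The Walsh functions $w_A(x)=\prod_{h\in A}(-1)^{x(h)}$, with $A\subset\mathbf F_2$ finite and nonempty, form an orthonormal basis of the space $L^2_0(\mu)$ of mean zero functions, and $w_A\circ\sigma_c=w_{c^{-1}A}$. The action of $\mathbf F_2$ on these sets $A$ is free: if $cA=A$, then $c$ permutes the finite set $A$, so a power $c^k$, $k\ge1$, fixes a point of $A$, thus $c^k=e$, and $c=e$ because $\mathbf F_2$ is torsion free. So on the closed span of each orbit $\{w_{hA}\}_{h\in\mathbf F_2}$, $P$ is $\frac14$ times the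 adjacency matrix of the Cayley graph of $\mathbf F_2$ (with $h$ adjacent to $c^{-1}h$), a $4$-regular tree.

This matrix has norm at most $\beta:=\sqrt3/2$ on $\ell^2(\mathbf F_2)$. Indeed, let $f(x)=3^{-|x|/2}>0$, with $|x|$ the distance to $e$. A vertex $x\ne e$ has three neighbors at distance $|x|+1$ and one at distance $|x|-1$, so $Pf(x)=\frac14(3\cdot3^{-1/2}+3^{1/2})f(x)=\beta f(x)$, and $Pf(e)=3^{-1/2}\le\beta f(e)$. For a symmetric nonnegative matrix with $Pf\le\beta f$ and finitely supported unit vectors $\alpha,\alpha'$ in $\ell^2$,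
$$|\langle P\alpha,\alpha'\rangle|\le\sum_{x,x'}P_{xx'}|\alpha_x||\alpha'_{x'}|\le\frac12\sum_{x,x'}P_{xx'}\Big(|\alpha_x|^2\frac{f(x')}{f(x)}+|\alpha'_{x'}|^2\frac{f(x)}{f(x')}\Big)\le\frac\beta2(1+1)=\beta .$$
So $\|P\|\le\beta$ on $L^2_0(\mu)$. For each $t$, $P^t\varphi$ is the average of $\varphi\circ\tau$ over a list $W_t$ of $4^t$ homeomorphisms $\tau$ preserving $\mu$, and $P$ fixes constants, so
$$\Big\|P^t\varphi-\int\varphi\,d\mu\Big\|_{L^1}\le\Big\|P^t\Big(\varphi-\int\varphi\,d\mu\Big)\Big\|_{L^2}\le\beta^t\qquad\text{if }|\varphi|\le1.\tag{10}$$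

**Step 4. A polynomial without linear term.** Single evaluations $\delta_x$ lie in $F$, so on $L_n$ we use sums of $2k+1\ge3$ evaluations; averaged, they will produce powers $\theta^{2k+1}$ of means $\theta\in[-1,1]$. The means themselves must be recovered from these powers. For $D\ge1$ let
$$S_D(\theta)=\theta-\theta(1-\theta^2)^D=\sum_{k=1}^Dc_k\theta^{2k+1},\qquad\sup_{[-1,1]}|\theta-S_D(\theta)|\le(2D+1)^{-1/2},\tag{11}$$
because the maximum of $|\theta|(1-\theta^2)^D$ on $[-1,1]$ is attained at $\theta^2=1/(2D+1)$. The $c_k$ depend only on $D$.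

**Step 5. The sets $L_n$.** Fix $n\ge1$ and integers $D,p,t\geq1$, to be chosen in Step 6, with $N=2^p\ge2D+1$. For a finite word $b$ let $C_b\subset\{0,1\}^{\mathbf N}$ be its cylinder. For $b\in\{0,1\}^{n+p}$ let $\kappa_b:K\to C_b$, $z\mapsto bz$. For $a\in\{0,1\}^n$ let $B_a$ be the set of the $N$ extensions of $a$ in $\{0,1\}^{n+p}$. For $a\in\{0,1\}^n$, $1\le k\le D$, distinct $b_0,\dots,b_{2k}\in B_a$ and $\tau_1,\dots,\tau_{2k}\in W_t$ let
$$w(z)=\delta_{\kappa_{b_0}(z)}+\sum_{j=1}^{2k}\delta_{\kappa_{b_j}(\tau_jz)}\in\Gamma\qquad(z\in K).$$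
In multiplicative terms, $w(z)(g)=g(\kappa_{b_0}(z))\prod_{j=1}^{2k}g(\kappa_{b_j}(\tau_jz))$. Let $L_n$ be the union of the finitely many compact sets $w(K)$ so obtained.

*$L_n$ is an $S_3$-set.* The cylinders $C_{b_j}$ are disjoint, so if $g=1$ off $C_{b_0}$, then $w(z)(g)=g(\kappa_{b_0}(z))$. Such $g$ separate the points of $C_{b_0}$, so $w$ is injective, hence a homeomorphism onto $w(K)$. A continuous $\varphi:w(K)\to\{\pm1\}$ is induced by the $g\in G$ equal to $\varphi\circ w\circ\kappa_{b_0}^{-1}$ on $C_{b_0}$ and to $1$ elsewhere. By Lemma 3 each $w(K)$ is an $S_3$-set, and by Theorem A so is $L_n$.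

*$L_n\cap F=\emptyset$.* The element $w(z)$ is a sum of $2k+1\ge3$ evaluations at distinct points. Given $x\in K$, one of these points differs from $x$. Let $g\in G$ equal $-1$ exactly on a clopen neighborhood of that point that excludes $x$ and the other points. Then $w(z)(g)=-1\ne1=\delta_x(g)$.

**Step 6. The measures $\nu_n$.** Write $\hat\nu(g)=\int\gamma(g)\,d\nu(\gamma)$ for measures on $\Gamma$. Let
$$\nu_n=2^{-n}\sum_{a\in\{0,1\}^n}\sum_{k=1}^Dc_k\,\mathrm{Av}(w_*\mu),$$
where $\mathrm{Av}$ is the average over all tuples of distinct elements $(b_0,\dots,b_{2k})$ of $B_a$ and all $(\tau_j)\in W_t^{2k}$. This is a measure on $L_n$. We claim that $\hat\nu_n(g)$ is close to $\int g\,d\mu$ for all $g\in G$ at once.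

For $g\in G$ put $g_b=g\circ\kappa_b$, $s_b=\int g_b\,d\mu$ and $\hat s_a=N^{-1}\sum_{b\in B_a}s_b\in[-1,1]$. Then $\int g\,d\mu=2^{-n}\sum_a\hat s_a$. Averaging over the $\tau_j$ first,
$$\mathrm{Av}_\tau\,\widehat{w_*\mu}(g)=\int g_{b_0}\prod_{j=1}^{2k}P^tg_{b_j}\,d\mu .$$
All factors are bounded by $1$. Replacing the $2k$ factors $P^tg_{b_j}$ by the constants $s_{b_j}$ one at a time costs at most $\beta^t$ each, by (10). So the integral differs from $\prod_{j=0}^{2k}s_{b_j}$ by at most $2k\beta^t$. Next, the average of $\prod_{j=0}^{2k}s_{b_j}$ over all tuples in $B_a^{2k+1}$ is $\hat s_a^{2k+1}$. If $q$ is the proportion of non-distinct tuples, the averages over all tuples and over distinct tuples differ by at most $2q$, and $q\le\binom{2k+1}2/N$, so by at most $(2k+1)^2/N$. With (11), for all $g\in G$,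
$$\Big|\hat\nu_n(g)-\int g\,d\mu\Big|\le(2D+1)^{-1/2}+\sum_{k=1}^D|c_k|\Big(2k\beta^t+\frac{(2k+1)^2}N\Big).$$
Choosing first $D$, then $N$ and $t$, we make the right-hand side at most $1/n$. The bound holds for all $g\in G$.

**Step 7. $E=F\cup\bigcup_nL_n$ is compact.** Let $G_n\subset G$ consist of the functions that depend only on the first $n$ coordinates; $G=\bigcup_nG_n$. If $\gamma=w(z)\in L_n$, all its $2k+1$ points lie in one cylinder of length $n$. For $g\in G_n$ the value $\gamma(g)$ is therefore an odd power of a sign, so $\gamma(g)=g(x)$ for any $x$ in this cylinder. Let $\gamma_i\in L_{n_i}$ with $n_i\to\infty$, let $x_i$ be corresponding points, and pass to a subsequence with $x_i\to x$. For every $g\in G$, $\gamma_i(g)=g(x_i)$ as soon as $g\in G_{n_i}$, and $g(x_i)\to g(x)$. So $\gamma_i\to\delta_x\in F$. Any other sequence in $E$ has infinitely many terms in $F$ or in a single $L_n$, which are compact. Since $\Gamma$ is metrizable, $E$ is compact.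

**Step 8. $E$ is not an $S_3$-set.** On $\ell^\infty(G)$ let $(L(h)\psi)(g)=\psi(gh)$, and let $X$ be the closed linear span of $\{\hat\nu:\nu\in M(E)\}$, where $M(E)$ is the space of complex measures on $E$. For $u=\hat f\in A(\Gamma)$,
$$(u(L)\hat\nu)(g)=\sum_hf(h)\int\gamma(gh)\,d\nu(\gamma)=\int u(\gamma)\gamma(g)\,d\nu(\gamma)=\widehat{u\nu}(g).$$
So $X$ is invariant ($u(\gamma)=\gamma(h)$ gives $L(h)$), $L|_X$ is an isometric representation, and $u(L|_X)=0$ for $u\in j(E)$; by (F3), $Sp(L|_X)\subset E$. By (F2) there is $u\in j(F)$ with $u=1$ on $L_n$, and then $\hat\nu_n=u(L)\hat\nu_n\in X_F$. Let $\psi(g)=\int_Kg\,d\mu$, the transform of the image $\nu$ of $\mu$ on $F$ under $x\mapsto\delta_x$. For $u\in j(F)$ we have $u(L)\psi=\widehat{u\nu}=0$, so $\psi\in X^F$. By Step 6, $\hat\nu_n\to\psi$ in the norm of $\ell^\infty(G)$, so $\psi\in X_F$. Finally $\psi(1)=1$, so $X_F\cap X^F\ne\{0\}$. By Proposition 2, $E$ is not an $S_3$-set. $\blacksquare$
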